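\title{Alternating cycles in edge-colored complete bipartite graphs: the threshold is one half}

\begin{abstract}
Color the edges of $K_{m,m}$ with any number of colors so that no vertex is incident with more than $tm$ edges of one color, and call a cycle alternating if its successive edges differ in color. We prove that for $t<1/2$ and large $m$ there are alternating cycles of all even lengths $4,6,\dots,2m$, while for $t>1/2$ an alternating Hamiltonian cycle may fail to exist. So $1/2$ is the threshold both for Hamiltonicity and for even-pancyclicity. The Hamiltonian cycle is found through a random perfect matching: an auxiliary digraph on the edges of the matching is a robust outexpander with probability exponentially close to $1$. Long cycles then come from random subgraphs, and cycles of bounded length from blowing up an alternating $4$-cycle and an alternating $6$-cycle that overlap.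
\end{abstract}

\section{The problem and the answer}\label{sec:intro}

An \emph{edge-colored graph} is a graph in which every edge receives one color; the number of colors is not restricted. A path or cycle is \emph{alternating} if any two successive edges on it differ in color. The \emph{maximum monochromatic degree} $\Delta(G)$ of an edge-colored graph $G$ is the largest number of edges of one color incident with a single vertex. We write $K^c_{m,m}$ for an edge-colored complete bipartite graph with $m$ vertices on each side. It is \emph{Hamiltonian} if it contains an alternating cycle of length $2m$, and \emph{even-pancyclic} if it contains an alternating cycle of every even length $4,6,\dots,2m$.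

The parameter $\Delta=\Delta(K^c_{m,m})$ measures how far the coloring is from proper. If $\Delta=1$, every cycle is alternating. If $\Delta=m$ is allowed, all edges may have the same color and no path with two edges is alternating. In between, an alternating path that has arrived at a vertex can leave it along at least $m-\Delta$ edges, so it can be extended greedily until $m-\Delta$ vertices of one side are used up. This gives long paths but not spanning cycles, and one asks how large $\Delta/m$ may be if a spanning cycle, or a cycle of every even length, is to be guaranteed.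

Let $t_1$ be the supremum of all real $t\ge0$ for which there is $m_0=m_0(t)$ such that every $K^c_{m,m}$ with $m>m_0$ and $\Delta\le tm$ is Hamiltonian, and let $t_2$ be defined in the same way with ``even-pancyclic'' in place of ``Hamiltonian''. The problem, posed in the survey \cite{survey}, is to determine $t_1$ and $t_2$. Chen and Daykin proved that $\Delta\le m/25$ forces Hamiltonicity. Alon and Gutin proved that for every $\epsilon>0$ and all $m>m_0(\epsilon)$, the condition $\Delta\le(1-\frac1{\sqrt2}-\epsilon)m$ forces even-pancyclicity. An even-pancyclic $K^c_{m,m}$ is Hamiltonian, so $1-\frac1{\sqrt2}\le t_2\le t_1$.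

Throughout, $X$ and $Y$ are the two sides, $|X|=|Y|=m$, and $c$ is the coloring. To bound $t_1$ from above, make a set $X_1\subseteq X$ look monochromatic from every vertex of $Y$. Then no vertex of $Y$ can have both its neighbors on an alternating cycle in $X_1$, and this is fatal once $X_1$ is more than half of $X$.

\begin{theorem}\label{thm:nonham}
For every $m\ge3$ there is a non-Hamiltonian $K^c_{m,m}$ with $\Delta=\lfloor m/2\rfloor+1$.
\end{theorem}

\begin{proof}
Let $X_1\subseteq X$ with $|X_1|=\lfloor m/2\rfloor+1$. For each $y\in Y$ color all edges from $y$ to $X_1$ with a color $c_y$ used nowhere else, and give every remaining edge a new color of its own. The edges at a vertex of $X$ have distinct colors, and at $y\in Y$ the largest color class has $|X_1|$ edges, so $\Delta=\lfloor m/2\rfloor+1$. A Hamiltonian cycle has $2|X_1|>m$ edges that meet $X_1$, so two of them meet at the same vertex $y\in Y$. Both have color $c_y$, and the cycle is not alternating.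
\end{proof}

The construction needs $2|X_1|>m$, which suggests the guess $t_1=1/2$. The guess is right, and the shorter cycles cost nothing extra.

\begin{theorem}\label{thm:main}
$t_1=t_2=\frac12$.
\end{theorem}

The lower bounds are the content of the next two theorems.

\begin{theorem}\label{thm:ham}
For every $t<1/2$ there are $\kappa>0$ and $m_0=m_0(t)$ such that the following holds for every $K^c_{m,m}$ with $m>m_0$ and $\Delta\le tm$. All but at most $e^{-\kappa m}m!$ of the perfect matchings of $K_{m,m}$ lie in an alternating Hamiltonian cycle. Hence there are at least $\frac12(1-e^{-\kappa m})m!$ alternating Hamiltonian cycles; in particular, $K^c_{m,m}$ is Hamiltonian.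
\end{theorem}

\begin{theorem}\label{thm:pan}
For every $t<1/2$ there is $m_1(t)$ such that every $K^c_{m,m}$ with $m>m_1(t)$ and $\Delta\le tm$ is even-pancyclic.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Theorem~\ref{thm:pan} gives $t_2\ge\frac12$. If $t>\frac12$, then $\lfloor m/2\rfloor+1\le tm$ for all large $m$, so by Theorem~\ref{thm:nonham} the condition $\Delta\le tm$ does not force Hamiltonicity; hence $t_1\le\frac12$. Together with $t_2\le t_1$ this gives the result.
\end{proof}

For the two shortest lengths we obtain a statement valid for all $m\ge3$.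

\begin{theorem}\label{thm:short}
Let $m\ge3$. Every $K^c_{m,m}$ with $2\Delta<m$ contains alternating cycles of lengths $4$ and $6$. On the other hand, there is a $K^c_{m,m}$ with $\Delta=\lceil m/2\rceil$ in which every alternating cycle has length divisible by $4$.
\end{theorem}

We do not determine whether $\Delta\le m/2$ itself forces Hamiltonicity for large $m$; this does not affect $t_1$ or $t_2$.

Sections~\ref{sec:digraph}--\ref{sec:expansion} prove Theorem~\ref{thm:ham}; Section~\ref{sec:digraph} sets up the auxiliary digraph and shows the method on a three-colored example. Section~\ref{sec:theta} proves Theorem~\ref{thm:short}, and Section~\ref{sec:pan} combines the two to prove Theorem~\ref{thm:pan}. For a vertex $v$ and a color $\alpha$, we let $N_\alpha(v)$ be the set of vertices joined to $v$ by an edge of color $\alpha$, so $|N_\alpha(v)|\le\Delta$.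

\section{The digraph of a perfect matching}\label{sec:digraph}

\subsection{From alternating cycles to directed cycles}

The condition ``alternating'' couples successive edges, so results on Hamilton cycles in uncolored graphs do not apply directly. Prescribing every second edge of the cycle removes the coupling: if the cycle must contain a perfect matching $M$, then whether a further edge may be used depends only on its color and the colors of the two edges of $M$ at its ends.

Our digraphs have no loops and at most one arc $u\to v$ for each ordered pair $(u,v)$; a \emph{Hamilton cycle} is a directed cycle through all vertices. Let $E$ be the set of the $m^2$ edges of $K_{m,m}$, written $xy$ with $x\in X$ and $y\in Y$. Let $\Gamma$ be the digraph with vertex set $E$ and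
\[
xy\to x'y'\quad\text{if and only if}\quad c(x'y)\ne c(xy)\ \text{ and }\ c(x'y)\ne c(x'y').
\]
The first condition forces $x\ne x'$ and the second $y\ne y'$, so the two ends of an arc are disjoint edges, and $xy\to x'y'$ means that $x\,y\,x'\,y'$ is an alternating path. For a perfect matching $M\subseteq E$ let $D(M)$ be the subdigraph of $\Gamma$ induced on $M$; it has $m$ vertices. For sets $A,B$ of vertices of a digraph, not necessarily disjoint, $\operatorname{arc}(A,B)$ is the number of arcs with tail in $A$ and head in $B$.

\begin{lemma}\label{lem:lift}
Let $m\ge2$. A perfect matching $M$ lies in an alternating Hamiltonian cycle if and only if $D(M)$ has a Hamilton cycle.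
\end{lemma}

\begin{proof}
The Hamiltonian cycles of $K_{m,m}$ that contain $M$ are the cycles $x_1y_1x_2y_2\cdots x_my_mx_1$, where $x_1y_1,\dots,x_my_m$ is an ordering of $M$. With indices modulo $m$, the edges at $y_i$ are $x_iy_i$ and $x_{i+1}y_i$, and the edges at $x_{i+1}$ are $x_{i+1}y_i$ and $x_{i+1}y_{i+1}$. So the cycle is alternating exactly when $x_iy_i\to x_{i+1}y_{i+1}$ for all $i$.
\end{proof}

\begin{lemma}\label{lem:deg}
Every vertex of $\Gamma$ has in-degree and out-degree at least $(m-\Delta)^2$.
\end{lemma}

\begin{proof}
Given $xy$, there are at least $m-\Delta$ vertices $x'$ with $c(x'y)\ne c(xy)$, and for each of them at least $m-\Delta$ vertices $y'$ with $c(x'y')\ne c(x'y)$. Given $x'y'$, there are at least $m-\Delta$ vertices $y$ with $c(x'y)\ne c(x'y')$, and for each of them at least $m-\Delta$ vertices $x$ with $c(xy)\ne c(x'y)$.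
\end{proof}

An arbitrary matching will not do, even when $\Delta=2$. Fix $M$ and $xy\in M$; for each $x'y'\in M\setminus\{xy\}$ give $x'y$ and $x'y'$ a common color used nowhere else, and give all other edges colors of their own. Then $\Delta=2$ and $xy$ has out-degree $0$ in $D(M)$. We therefore take $M$ uniformly at random. Each edge lies in $M$ with probability $1/m$, so by Lemma~\ref{lem:deg} a given $e\in E$ has at least $(1-t)^2m$ out-neighbors in $M$ on average when $\Delta\le tm$. This number exceeds $m/2$ only for $t<1-\frac1{\sqrt2}$, and it tends to $m/4$ as $t\to\frac12$. Degrees below half the number of vertices do not force a Hamilton cycle, as two disjoint complete digraphs of equal size show. So we need a property of $D(M)$ beyond its degrees.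

\subsection{Robust expansion}

A digraph with a Hamilton cycle has at least $|S|$ vertices with an in-neighbor in $S$, for every vertex set $S$. Robust expansion asks for a linear surplus and counts only vertices with linearly many in-neighbors in $S$. For a digraph $G$ on $n$ vertices and $S\subseteq V(G)$, let $RN^+_\nu(S)$ be the set of vertices with at least $\nu n$ in-neighbors in $S$. The digraph $G$ is a \emph{robust $(\nu,\tau)$-outexpander} if $|RN^+_\nu(S)|\ge|S|+\nu n$ whenever $\tau n\le|S|\le(1-\tau)n$.

\begin{theorem}[K\"uhn, Osthus and Treglown \cite{KOT}]\label{thm:KOT}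
For every $\eta\in(0,1)$ there is $\tau_0>0$ such that for all $0<\nu\le\tau\le\tau_0$ there is $n_0$ with the following property. Every robust $(\nu,\tau)$-outexpander on $n\ge n_0$ vertices with minimum in- and out-degree at least $\eta n$ has a Hamilton cycle.
\end{theorem}

We use the failure of expansion in a symmetric form.

\begin{lemma}\label{lem:pair}
Let $0<\nu\le\tau/2$ and let $G$ be a digraph on $n$ vertices that is not a robust $(\nu,\tau)$-outexpander. Then there are $S,T\subseteq V(G)$ with
\[
|S|+|T|>(1-\nu)n,\qquad |S|,|T|\ge\tfrac{\tau}{2}n,\qquad \operatorname{arc}(S,T)\le\nu n^2 .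
\]
\end{lemma}

\begin{proof}
Take $S$ with $\tau n\le|S|\le(1-\tau)n$ and $|RN^+_\nu(S)|<|S|+\nu n$, and let $T=V(G)\setminus RN^+_\nu(S)$. Then $|T|>n-|S|-\nu n\ge(\tau-\nu)n\ge\frac\tau2n$, and each vertex of $T$ has fewer than $\nu n$ in-neighbors in $S$.
\end{proof}

So we must show that in $D(M)$ two sets of linear size with almost no arcs from the first to the second have total size well below $m$.

\subsection{A three-colored example}

\begin{example}\label{ex:three}
Let $3\mid m$, split $X=X_0\cup X_1\cup X_2$ and $Y=Y_0\cup Y_1\cup Y_2$ into parts of size $m/3$, and color the edges between $X_i$ and $Y_j$ with $i+j$ modulo $3$. Then $\Delta=tm$ with $t=\frac13$. Call $(i,j)$ the \emph{type} of an edge between $X_i$ and $Y_j$, and think of the types as the cells of a $3\times3$ board. If $xy$ has type $(i,j)$ and $x'y'$ has type $(i',j')$, then $x'y$ has color $i'+j$, so $xy\to x'y'$ exactly when $i\ne i'$ and $j\ne j'$: the two cells share neither row nor column.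

A random matching $M$ contains $m/9$ edges of each type on average, and close to this number with probability tending to $1$ (Lemma~\ref{lem:trace}). Then all degrees in $D(M)$ are about $4m/9<m/2$. Now let $A,B\subseteq E$ be nonempty with $\operatorname{arc}(A,B)=0$, and let $P,Q$ be the sets of types that occur in $A$ and $B$. Every cell of $P$ shares a row or column with every cell of $Q$. A single cell shares a line with $5$ cells, itself included. Two distinct cells in a common line both share a line only with the $3$ cells of that line, and two cells in no common line both share a line only with the $2$ remaining corners of their rectangle. So either one of $P,Q$ has one cell and the other at most $5$, or both have at most $3$ cells. In both cases $|P|+|Q|\le6$, and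
\[
|A|+|B|\le\tfrac69m^2=2tm^2 .
\]
If $S,T\subseteq M$ are nonempty and $\operatorname{arc}(S,T)=0$, the same bound on their sets of types shows that $|S|+|T|$ is at most about $6\cdot\frac m9=2tm$, well below $m$.
\end{example}

The example contains the three steps of the general proof. First, two sets of edges with almost no arcs of $\Gamma$ between them have total density at most about $2t$, which is less than $1$ exactly when $t<\frac12$; this is Lemma~\ref{lem:key}, a statement about the coloring alone. Second, a random matching meets each set from a short list in the right proportion; this is Section~\ref{sec:random}. Third, the sets $S$ and $T$ are nearly contained in sets from that list. In the example the list consists of the unions of types. A general coloring has no types, but note that the set of edges sending no arc to $T$ is determined by at most nine elements of $T$, one of each type that occurs. Section~\ref{sec:expansion} shows that a bounded number of random elements of $T$ does this job approximately in every coloring.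

\section{Sets of edges with few arcs between them}\label{sec:key}

\begin{lemma}\label{lem:key}
Let $\Delta\le tm$, $\xi>0$ and $t+\xi\le\frac12$. Let $A,B\subseteq E$ with $|A|=am^2$, $|B|=bm^2$, $a,b\ge5\xi$ and $\operatorname{arc}(A,B)\le\xi^4m^4$. Then $a+b\le2t+9\xi$.
\end{lemma}

A lower bound on $a$ and $b$ is needed, as $A=\emptyset$, $B=E$ shows. The main term $2t$ cannot be lowered: it is attained in Example~\ref{ex:three}, and also in the coloring of Theorem~\ref{thm:nonham} with $|X_1|=tm$, where $A=B=\{xy:x\in X_1\}$ spans no arc. The proof reduces to the following inequality between densities.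

\begin{lemma}\label{lem:num}
Let $0<\theta\le\frac12$, $0\le\rho\le1$ and $\sigma_0,\sigma_1\ge0$ with $\sigma=\sigma_0+\sigma_1\le1$. If $\sigma_0\le\theta$ and $\rho(\sigma-\theta)\le\theta\sigma_1$, then $\sigma_0+\theta\sigma_1+\theta\rho\le2\theta$.
\end{lemma}

\begin{proof}
Let $F=\sigma_0+\theta\sigma_1+\theta\rho$. If $\rho\le\theta$, then $\sigma_1\le1-\sigma_0$ and $\sigma_0\le\theta$ give
\[
F\le(1-\theta)\sigma_0+\theta+\theta^2\le(1-\theta)\theta+\theta+\theta^2=2\theta .
\]
If $\sigma\le\theta$, then $F\le\sigma+\theta\rho\le2\theta$. Let $\rho>\theta$ and $\sigma>\theta$. Since $F=\sigma-(1-\theta)\sigma_1+\theta\rho$ and $\sigma_1\ge\rho(\sigma-\theta)/\theta$, we have $F\le\varphi(\rho)$, where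
\[
\varphi(z)=\sigma-\frac{(1-\theta)(\sigma-\theta)}{\theta}\,z+\theta z .
\]
The function $\varphi$ is linear, so on $[\theta,1]$ it is at most the larger of
\begin{align*}
\varphi(\theta)&=\sigma-(1-\theta)(\sigma-\theta)+\theta^2=\theta+\theta\sigma\le2\theta,\\
\varphi(1)&=2\theta+(\sigma-\theta)-\frac{(1-\theta)(\sigma-\theta)}{\theta}=2\theta-\frac{(1-2\theta)(\sigma-\theta)}{\theta}\le2\theta .
\end{align*}
The last inequality is the only place where $\theta\le\frac12$ is used.
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:key}]
An arc of $\Gamma$ is an alternating path with three edges, and once the middle edge is fixed, the two end edges are chosen independently. We count arcs by the middle edge. For $y\in Y$ let $L_y=\{x:xy\in A\}$, and for $x\in X$ let $L_x=\{y:xy\in B\}$. Then $|A|=\sum_{y}|L_y|$, $|B|=\sum_x|L_x|$, and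
\begin{equation}\label{eq:middle}
\operatorname{arc}(A,B)=\sum_{xy\in E}\bigl|L_y\setminus N_{c(xy)}(y)\bigr|\cdot\bigl|L_x\setminus N_{c(xy)}(x)\bigr| .
\end{equation}
Call an edge $xy$ \emph{good} if its term in \eqref{eq:middle} is at most $\xi^2m^2$, and \emph{bad} otherwise. As the sum is at most $\xi^4m^4$, there are at most $\xi^2m^2$ bad edges. Call a color $\alpha$ \emph{dominant} at a vertex $v$ if $|L_v\setminus N_\alpha(v)|\le\xi m$. For a good edge one of the two factors is at most $\xi m$, so the color of a good edge is dominant at one of its ends.

This is a strong restriction at vertices where $L_v$ is not small. If $|L_v|>2\xi m$ and $\alpha$ is dominant at $v$, then $|L_v\cap N_\alpha(v)|\ge|L_v|-\xi m>|L_v|/2$; the sets $N_\alpha(v)$ are disjoint for different $\alpha$, so at most one color is dominant at $v$. Split $X=X_0\cup X_1\cup X_2$ and $Y=Y_0\cup Y_1\cup Y_2$ as follows. A vertex $v$ gets index $2$ if $|L_v|\le2\xi m$; index $1$ if $|L_v|>2\xi m$ and $v$ has a dominant color, which we call $\gamma(v)$; and index $0$ otherwise. A vertex of index $1$ has $|L_v|\le|N_{\gamma(v)}(v)|+\xi m\le(t+\xi)m$. For vertices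 of index $0$ we have only $|L_v|\le m$, so their number has to be bounded. If $xy$ is a good edge with $x\notin X_2$ and $y\notin Y_2$, then
\begin{equation}\label{eq:either}
\text{$x\in X_1$ and $c(xy)=\gamma(x)$,\quad or\quad $y\in Y_1$ and $c(xy)=\gamma(y)$.}
\end{equation}
In particular all edges between $X_0$ and $Y_0$ are bad, so $|X_0||Y_0|\le\xi^2m^2$, and $|X_0|\le\xi m$ or $|Y_0|\le\xi m$. Formula \eqref{eq:middle}, the hypotheses and the conclusion are unchanged when $X$ is exchanged with $Y$ and $A$ with $B$. So we may assume $|X_0|\le\xi m$.

Put $\rho=|X_1|/m$, $\sigma_i=|Y_i|/m$ for $i=0,1$, and $\sigma=\sigma_0+\sigma_1\le1$. Summing the bounds on $|L_v|$ over each side gives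
\begin{equation}\label{eq:ab}
b\le\xi+(t+\xi)\rho+2\xi\le t\rho+4\xi,\qquad a\le\sigma_0+(t+\xi)\sigma_1+2\xi\le\sigma_0+t\sigma_1+3\xi .
\end{equation}
From $b\ge5\xi$ we get $t\rho\ge\xi$, hence $\rho>\xi$. (The hypothesis $a\ge5\xi$ plays the same role when the sides are exchanged.)

Now count the edges at $X_1$. By \eqref{eq:either}, a good edge between $x\in X_1$ and $Y_0$ has color $\gamma(x)$, and a good edge between $x\in X_1$ and $y\in Y_1$ has color $\gamma(x)$ or $\gamma(y)$. Each $x\in X_1$ has at most $tm$ edges of color $\gamma(x)$, and each $y\in Y_1$ has at most $tm$ edges of color $\gamma(y)$. Counting the edges from $X_1$ to $Y_0$ and from $X_1$ to $Y_0\cup Y_1$, and dividing by $m^2$,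
\[
\rho\sigma_0\le\rho t+\xi^2,\qquad \rho\sigma\le\rho t+t\sigma_1+\xi^2 .
\]
Since $\rho>\xi$, we have $\xi^2\le\rho\xi$. With $\theta=t+\xi\le\frac12$ the two inequalities give $\sigma_0\le\theta$ and $\rho(\sigma-\theta)\le\theta\sigma_1$. By \eqref{eq:ab} and Lemma~\ref{lem:num},
\[
a+b\le\sigma_0+\theta\sigma_1+\theta\rho+7\xi\le2\theta+7\xi=2t+9\xi .\qedhere
\]
\end{proof}

\begin{remark}\label{rem:two}
At $t=\frac12$ the bound $a+b\le 2t$ no longer excludes the pairs of Lemma~\ref{lem:pair}, and the conclusion of Theorem~\ref{thm:ham} about almost all matchings fails. Let $m$ be even and repeat Example~\ref{ex:three} with two parts on each side and colors $i+j$ modulo $2$, so that $\Delta=m/2$. Arcs lead from type $(i,j)$ to type $(i+1,j+1)$, which has the same color, so no arc joins the two color classes, each of density $\frac12$. Hence $D(M)$ has a Hamilton cycle only if $M$ is monochromatic, which holds for $2((m/2)!)^2$ of the $m!$ matchings. This coloring is Hamiltonian all the same: if $M$ has color $0$, then $D(M)$ contains all arcs in both directions between its $m/2$ edges of type $(0,0)$ and its $m/2$ edges of type $(1,1)$.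
\end{remark}

\section{Fixed sets and a random matching}\label{sec:random}

We recall Azuma's inequality: if $h_0,h_1,\dots,h_n$ is a martingale with $|h_i-h_{i-1}|\le\lambda_0$ for all $i$, then each of the events $h_n-h_0\ge\lambda$ and $h_n-h_0\le-\lambda$ has probability at most $e^{-\lambda^2/(2\lambda_0^2n)}$. The edges of a random perfect matching are not independent, and the smallest change one can make to a matching is to exchange the partners of two vertices. This suggests the following form of the inequality.

\begin{lemma}\label{lem:swap}
Let $\pi$ be a uniformly random bijection from $\{u_1,\dots,u_n\}$ to an $n$-set $W$, and let $h$ be a real function of $\pi$ that changes by at most $\lambda_0$ when the images of two elements are swapped. Then for $\lambda>0$,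
\[
\mathbb P(h-\mathbb Eh\ge\lambda)\le e^{-\lambda^2/(2\lambda_0^2n)},\qquad \mathbb P(h-\mathbb Eh\le-\lambda)\le e^{-\lambda^2/(2\lambda_0^2n)} .
\]
\end{lemma}

\begin{proof}
Let $h_i=\mathbb E[h\mid\pi(u_1),\dots,\pi(u_i)]$, a martingale with $h_0=\mathbb Eh$ and $h_n=h$. Fix $\pi(u_1),\dots,\pi(u_{i-1})$ and two unused elements $w,w'\in W$. Composing $\pi$ with the transposition of $w$ and $w'$ leaves $\pi(u_1),\dots,\pi(u_{i-1})$ unchanged and maps the completions with $\pi(u_i)=w$ bijectively to those with $\pi(u_i)=w'$. It swaps the images of two elements, so it changes $h$ by at most $\lambda_0$. Hence the values of $h_i$ for $\pi(u_i)=w$ and $\pi(u_i)=w'$ differ by at most $\lambda_0$. Since $h_{i-1}$ is the average of the possible values of $h_i$, we get $|h_i-h_{i-1}|\le\lambda_0$, and Azuma's inequality applies.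
\end{proof}

\begin{lemma}\label{lem:trace}
Let $m\ge2$, let $A,B\subseteq E$ be fixed, let $\lambda>0$, and let $M$ be a uniformly random perfect matching. Each of the events $|A\cap M|\ge|A|/m+\lambda m$ and $|A\cap M|\le|A|/m-\lambda m$ has probability at most $e^{-\lambda^2m/8}$, and
\[
\mathbb P\Bigl(\operatorname{arc}(A\cap M,B\cap M)\le\frac{\operatorname{arc}(A,B)}{m^2}-\lambda m^2\Bigr)\le e^{-\lambda^2m/32}.
\]
\end{lemma}

\begin{proof}
View $M$ as a bijection from $X$ to $Y$. A swap removes two edges from $M$ and adds two. Each edge lies in $M$ with probability $1/m$, so $\mathbb E|A\cap M|=|A|/m$, and a swap changes $|A\cap M|$ by at most $2$. Lemma~\ref{lem:swap} with $\lambda_0=2$ and deviation $\lambda m$ gives the bound $e^{-\lambda^2m^2/(8m)}$.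

The two ends of an arc are disjoint edges, so both lie in $M$ with probability $\frac{(m-2)!}{m!}\ge m^{-2}$. Hence $\mathbb E\operatorname{arc}(A\cap M,B\cap M)\ge\operatorname{arc}(A,B)/m^2$. At most $4m$ ordered pairs of elements of a perfect matching involve one of two given elements, so a swap destroys at most $4m$ arcs and creates at most $4m$. Lemma~\ref{lem:swap} with $\lambda_0=4m$ and deviation $\lambda m^2$ gives the bound $e^{-\lambda^2m^4/(32m^3)}$.
\end{proof}

\section{Expansion of $D(M)$}\label{sec:expansion}

Suppose $D(M)$ does not expand, and let $S,T\subseteq M$ be as in Lemma~\ref{lem:pair}. Lemma~\ref{lem:key} says nothing about $S$ and $T$ themselves, since they have at most $m$ of the $m^2$ elements of $E$. We want sets $A,B\subseteq E$ whose traces $A\cap M$ and $B\cap M$ contain most of $S$ and $T$ and still span few arcs; Lemma~\ref{lem:trace} would then give $a+b$ close to $1$ or larger, with $\operatorname{arc}(A,B)$ small. The difficulty is that Lemma~\ref{lem:trace} applies to sets fixed before $M$ is drawn, with failure probability $e^{-cm}$ for a small constant $c$, while $S$ and $T$ depend on $M$. So $A$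 and $B$ must come from a list that depends only on the coloring and is short enough for a union bound.

For $R\subseteq E$ let
\[
\overline N^-(R)=\{e\in E: e\not\to e'\ \text{for all }e'\in R\},\qquad
\overline N^+(R)=\{e'\in E: e\not\to e'\ \text{for all }e\in R\}.
\]
These sets depend only on $R$ and the coloring, and for $|R|\le r$ there are at most $(m^2+1)^r$ of each kind. The next lemma shows that they can play the required role: a small random subset $R$ of $T$ is hit by almost every vertex with many out-neighbors in $T$ and missed by almost every vertex of $S$.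

\begin{lemma}\label{lem:finger}
Let $G$ be a digraph on $n$ vertices, let $P,Q\subseteq V(G)$ with $Q\ne\emptyset$, let $\beta>0$, and let $r\ge1$ be an integer with $e^{-\beta r}\le\beta$. Then there is $R\subseteq Q$ with $|R|\le r$ such that the set $P'$ of all vertices of $G$ with no out-neighbor in $R$ satisfies
\[
\operatorname{arc}(P',Q)\le6\beta n^2,\qquad |P\setminus P'|\le\frac{3r\operatorname{arc}(P,Q)}{|Q|}.
\]
\end{lemma}

\begin{proof}
Let $R$ be the set of values of $r$ independent uniform elements of $Q$, and let $d(v)$ be the number of out-neighbors of $v$ in $Q$. Then $\mathbb P(v\in P')=(1-d(v)/|Q|)^r\le e^{-rd(v)/n}$, which is at most $\beta$ if $d(v)\ge\beta n$. Separating the vertices with $d(v)<\beta n$ from the others,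
\[
\mathbb E\operatorname{arc}(P',Q)=\sum_{v\in V(G)}d(v)\,\mathbb P(v\in P')\le n\cdot\beta n+n\cdot n\beta=2\beta n^2 .
\]
Also $\mathbb P(v\notin P')\le r\,d(v)/|Q|$, so $\mathbb E|P\setminus P'|\le r\operatorname{arc}(P,Q)/|Q|$. By Markov's inequality each of the two quantities exceeds three times its expectation with probability at most $\frac13$, so for some $R$ neither does.
\end{proof}

We apply the lemma twice: first to replace $S$, then, with all arcs reversed, to replace $T$. The second application loses few elements of $T$ only if the number of arcs left by the first is small compared with the inverse of the second sample size. This dictates the order of the constants: those of the second application are chosen first.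

Fix $0<t<\frac12$; for $t\le0$ there is nothing to prove, as $\Delta\ge1$. Let $\tau_0$ be given by Theorem~\ref{thm:KOT} for $\eta=\frac15$, and fix $0<\tau\le\tau_0$ with $\tau<\frac12$. Choose in this order
\begin{gather*}
\xi=\min\Bigl\{\frac{\tau}{20},\frac{1-2t}{15}\Bigr\},\qquad \beta_2=\frac{\xi^4}{12},\qquad r_2\ge1\ \text{an integer with }e^{-\beta_2r_2}\le\beta_2,\\
\beta_1=\frac{\xi\tau}{72\,r_2},\qquad r_1\ge1\ \text{an integer with }e^{-\beta_1r_1}\le\beta_1,\qquad \nu=\frac{\xi\tau}{6\,r_1}.
\end{gather*}
All of them depend only on $t$, and $\nu\le\xi$, $\nu\le\tau/2$, $\xi<\frac1{40}$, $t+\xi\le\frac12$. Let $\Delta\le tm$.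

\begin{definition}\label{def:typical}
A perfect matching $M$ is \emph{typical} if for all $R_1,R_2\subseteq E$ with $|R_1|\le r_1$ and $|R_2|\le r_2$ the sets $A=\overline N^-(R_1)$ and $B=\overline N^+(R_2)$ satisfy
\begin{gather}
|A\cap M|\le\frac{|A|}m+\xi m,\qquad |B\cap M|\le\frac{|B|}m+\xi m,\label{eq:size}\\
\operatorname{arc}(A\cap M,B\cap M)\ge\frac{\operatorname{arc}(A,B)}{m^2}-\frac{\xi^4}2m^2 .\label{eq:arcs}
\end{gather}
\end{definition}

\begin{lemma}\label{lem:typical}
Let $\kappa=\xi^8/256$. If $m$ is large in terms of $t$, all but at most $e^{-\kappa m}m!$ perfect matchings are typical.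
\end{lemma}

\begin{proof}
For fixed $R_1,R_2$, Lemma~\ref{lem:trace} bounds the probability that \eqref{eq:size} or \eqref{eq:arcs} fails by $2e^{-\xi^2m/8}+e^{-\xi^8m/128}\le3e^{-2\kappa m}$. There are at most $(m^2+1)^{r_1+r_2}$ pairs $(R_1,R_2)$, and $3(m^2+1)^{r_1+r_2}\le e^{\kappa m}$ for large $m$.
\end{proof}

\begin{lemma}\label{lem:expand}
If $M$ is typical, then $D(M)$ has minimum in- and out-degree at least $m/5$ and is a robust $(\nu,\tau)$-outexpander.
\end{lemma}

\begin{proof}
\emph{Degrees.} Let $e\in M$ and $B=\overline N^+(\{e\})$. By Lemma~\ref{lem:deg}, $|B|\le m^2-(1-t)^2m^2\le\frac34m^2$. The out-degree of $e$ in $D(M)$ is $m-|B\cap M|$, which by \eqref{eq:size} is at least $m-\frac34m-\xi m\ge\frac m5$. The in-degree of $e$ is $m-|A\cap M|$ with $A=\overline N^-(\{e\})$, and $|A|\le\frac34m^2$ gives the same bound.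

\emph{Expansion.} Suppose $D(M)$ is not a robust $(\nu,\tau)$-outexpander, and take $S,T\subseteq M$ from Lemma~\ref{lem:pair}, with $n=m$.

Apply Lemma~\ref{lem:finger} to $D(M)$ with $P=S$, $Q=T$, $\beta_1$ and $r_1$. It gives $R_1\subseteq T$ such that, with $A=\overline N^-(R_1)$ and $S'=A\cap M$,
\[
\operatorname{arc}(S',T)\le6\beta_1m^2,\qquad |S\setminus S'|\le\frac{3r_1\nu m^2}{\tau m/2}=\xi m .
\]
In particular $|S'|\ge\frac\tau2m-\xi m\ge\frac\tau4m$. The set $S'$ may be larger than $S$, and what matters for the next step is that the bound on arcs holds for all of $S'$.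

Apply Lemma~\ref{lem:finger} to the digraph obtained from $D(M)$ by reversing all arcs, with $P=T$, $Q=S'$, $\beta_2$ and $r_2$. It gives $R_2\subseteq S'$ such that, with $B=\overline N^+(R_2)$ and $T'=B\cap M$,
\[
\operatorname{arc}(S',T')\le6\beta_2m^2=\frac{\xi^4}2m^2,\qquad |T\setminus T'|\le\frac{3r_2\cdot6\beta_1m^2}{\tau m/4}=\xi m ,
\]
where arcs are counted in $D(M)$.

Now pass to $\Gamma$. Let $a=|A|/m^2$ and $b=|B|/m^2$. By \eqref{eq:arcs}, $\operatorname{arc}(A,B)\le m^2\bigl(\operatorname{arc}(S',T')+\frac{\xi^4}{2}m^2\bigr)\le\xi^4m^4$. By \eqref{eq:size},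
\[
a\ge\frac{|S'|}m-\xi\ge\frac{|S|}m-2\xi,\qquad b\ge\frac{|T'|}m-\xi\ge\frac{|T|}m-2\xi .
\]
Hence $a,b\ge\frac\tau2-2\xi\ge8\xi$ and $a+b\ge1-\nu-4\xi\ge1-5\xi$. Lemma~\ref{lem:key} gives $a+b\le2t+9\xi$. Thus $1-2t\le14\xi\le\frac{14}{15}(1-2t)$, which is impossible for $t<\frac12$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ham}]
Let $m$ be large enough for Lemma~\ref{lem:typical} and at least the number $n_0$ of Theorem~\ref{thm:KOT} for $\eta=\frac15$, $\nu$ and $\tau$. If $M$ is typical, then $D(M)$ has a Hamilton cycle by Lemma~\ref{lem:expand} and Theorem~\ref{thm:KOT}, so $M$ lies in an alternating Hamiltonian cycle by Lemma~\ref{lem:lift}. By Lemma~\ref{lem:typical} this holds for at least $(1-e^{-\kappa m})m!$ matchings. A cycle of length $2m$ contains exactly two perfect matchings, so there are at least half as many alternating Hamiltonian cycles.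
\end{proof}

\section{Cycles of lengths 4 and 6}\label{sec:theta}

Theorem~\ref{thm:ham}, applied to subgraphs $K_{\ell,\ell}$, can give cycles of length $2\ell$ only for large $\ell$. Every $\ell\ge2$ has the form $2i+3j$, so for bounded $\ell$ it is natural to splice together $4$-cycles and $6$-cycles. To pass from one cycle to the other without losing control of the colors, we want the two cycles to overlap in a path.

\begin{definition}\label{def:theta}
A \emph{theta} consists of distinct $x,x',x''\in X$, distinct $u_1,u_2,v\in Y$, and $v'\in Y\setminus\{v\}$, such that the $6$-cycle $x\,u_1\,x''\,u_2\,x'\,v$ and the $4$-cycle $x\,v'\,x'\,v$ are both alternating. We allow $v'\in\{u_1,u_2\}$; see Figure~\ref{fig:theta}.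
\end{definition}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\begin{scope}
\node[circle,fill,inner sep=1.6pt,label=left:$x$] (a) at (150:1.2) {};
\node[circle,draw,inner sep=1.6pt,label=above:$u_1$] (b) at (90:1.2) {};
\node[circle,fill,inner sep=1.6pt,label=right:$x''$] (c) at (30:1.2) {};
\node[circle,draw,inner sep=1.6pt,label=right:$u_2$] (d) at (-30:1.2) {};
\node[circle,fill,inner sep=1.6pt,label=below:$x'$] (e) at (-90:1.2) {};
\node[circle,draw,inner sep=1.6pt,label=left:$v$] (f) at (210:1.2) {};
\node[circle,draw,inner sep=1.6pt,label=right:$v'$] (g) at (0,0) {};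
\draw (a)--(b)--(c)--(d)--(e);
\draw[very thick] (a)--(g)--(e)--(f)--(a);
\end{scope}
\begin{scope}[xshift=4.4cm]
\node[circle,fill,inner sep=1.6pt,label=left:$x$] (a) at (150:1.2) {};
\node[circle,draw,inner sep=1.6pt,label=above:{$u_1=v'$}] (b) at (90:1.2) {};
\node[circle,fill,inner sep=1.6pt,label=right:$x''$] (c) at (30:1.2) {};
\node[circle,draw,inner sep=1.6pt,label=right:$u_2$] (d) at (-30:1.2) {};
\node[circle,fill,inner sep=1.6pt,label=below:$x'$] (e) at (-90:1.2) {};
\node[circle,draw,inner sep=1.6pt,label=left:$v$] (f) at (210:1.2) {};
\draw (b)--(c)--(d)--(e);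
\draw[very thick] (a)--(b)--(e)--(f)--(a);
\end{scope}
\end{tikzpicture}
\caption{Two of the three types of theta: $v'\notin\{u_1,u_2\}$ on the left and $v'=u_1$ on the right. Vertices of $X$ are solid and vertices of $Y$ hollow. The outer hexagon and the thick $4$-cycle are both alternating, and they share the path $x'\,v\,x$.}
\label{fig:theta}
\end{figure}

\begin{lemma}\label{lem:theta}
If $2\Delta<m$, then $K^c_{m,m}$ contains a theta.
\end{lemma}

\begin{proof}
\emph{The vertices $x$ and $x'$.} A vertex $y$ can lie between $x$ and $x'$ on an alternating cycle only if $c(xy)\ne c(x'y)$, so we choose $x,x'$ with many such $y$. The number of triples $(x,x',y)$ with $x\ne x'$ and $c(xy)=c(x'y)$ is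
\[
\sum_y\sum_\alpha|N_\alpha(y)|\bigl(|N_\alpha(y)|-1\bigr)\le\sum_y m(\Delta-1)=m^2(\Delta-1).
\]
There are $m^2(m-1)$ triples with $x\ne x'$, so over the $m(m-1)$ ordered pairs $x\ne x'$ the average number of $y$ with $c(xy)\ne c(x'y)$ is at least
\[
\frac{m^2(m-1)-m^2(\Delta-1)}{m(m-1)}=\frac{m(m-\Delta)}{m-1}>m-\Delta>\Delta .
\]
Fix $x\ne x'$ such that $W=\{y:c(xy)\ne c(x'y)\}$ has $|W|>\Delta$. Write $p(y)=c(xy)$ and $q(y)=c(x'y)$. As $|W|>\Delta$, neither $p$ nor $q$ is constant on $W$.

\emph{The $4$-cycle.} There are $y_0,y_1\in W$ with $p(y_0)\ne p(y_1)$ and $q(y_0)\ne q(y_1)$. Otherwise any two elements of $W$ agree in $p$ or in $q$. Take $y,\hat y\in W$ with $p(y)\ne p(\hat y)$; then $q(y)=q(\hat y)$. Take $\tilde y\in W$ with $q(\tilde y)\ne q(y)$; then $p(\tilde y)=p(y)$ and $p(\tilde y)=p(\hat y)$, a contradiction. Put $p_i=p(y_i)$ and $q_i=q(y_i)$. Then $p_0\ne p_1$, $q_0\ne q_1$ and $p_i\ne q_i$, so the $4$-cycle $x\,y_0\,x'\,y_1$ is alternating.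

\emph{The $6$-cycle.} We look for a $6$-cycle through one of the paths $x'\,y_i\,x$; then $v=y_i$ and $v'=y_{1-i}$ complete a theta. Let $x''\in X\setminus\{x,x'\}$ and $r(y)=c(x''y)$. Since $q_i\ne p_i$, the closed walk $x\,u_1\,x''\,u_2\,x'\,y_i$ is an alternating $6$-cycle as soon as the inequalities at $x,u_1,x'',u_2,x'$ hold, namely
\begin{equation}\label{eq:five}
p_i\ne p(u_1),\quad p(u_1)\ne r(u_1),\quad r(u_1)\ne r(u_2),\quad r(u_2)\ne q(u_2),\quad q(u_2)\ne q_i ;
\end{equation}
the first, third and fifth of them force $u_1,u_2,y_i$ to be distinct.

Two colors cover at most $2\Delta<m$ edges at a vertex, so there are $u,u'\in Y$ with $p(u)\notin\{p_0,p_1\}$ and $q(u')\notin\{q_0,q_1\}$. Choose $x''\in X$ with $c(x''u)\ne p(u)$ and $c(x''u')\ne q(u')$. Each condition excludes at most $\Delta$ vertices, so $x''$ exists; the first excludes $x$ and the second $x'$. Now $u_1=u$ satisfies the first two inequalities of \eqref{eq:five} for both values of $i$, and $u_2=u'$ satisfies the last two for both values of $i$. If $r(u)\ne r(u')$, we take $u_1=u$, $u_2=u'$, $i=0$.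

Suppose $r(u)=r(u')=\alpha$. We replace one of $u,u'$, and use the freedom in $i$ to repair the inequality at $x'$ or $x$. Since $|W|>\Delta\ge|N_\alpha(x'')|$, there is $z\in W$ with $r(z)\ne\alpha$. As $p(z)\ne q(z)$, the color $r(z)$ differs from $q(z)$ or from $p(z)$. If $r(z)\ne q(z)$, take $u_1=u$, $u_2=z$, and $i$ with $q_i\ne q(z)$, which exists because $q_0\ne q_1$; the third inequality reads $\alpha\ne r(z)$, the fourth is the case assumption, and the fifth is the choice of $i$. If $r(z)\ne p(z)$, take $u_1=z$, $u_2=u'$, and $i$ with $p_i\ne p(z)$, which exists because $p_0\ne p_1$; the first inequality is the choice of $i$, the second is the case assumption, and the third reads $r(z)\ne\alpha$. The vertex $z$ may equal $y_{1-i}$, which is why Definition~\ref{def:theta} allows $v'\in\{u_1,u_2\}$.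
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:short}]
The first statement follows from Lemma~\ref{lem:theta}. For the second, split $X=X_1\cup X_2$ with $|X_1|=\lceil m/2\rceil$. Color the edges from $y$ to $X_1$ with $c_y$ and those from $y$ to $X_2$ with $c'_y$, all these $2m$ colors being distinct. Then $\Delta=\lceil m/2\rceil$. On an alternating cycle each vertex of $Y$ lies between a vertex of $X_1$ and a vertex of $X_2$. So the vertices of $X$ on the cycle belong alternately to $X_1$ and $X_2$, their number is even, and the length is divisible by $4$.
\end{proof}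

Since $2\Delta<m$ is equivalent to $\Delta<\lceil m/2\rceil$, the condition cannot be weakened for the $6$-cycle. For even $m\ge4$ the coloring just constructed has $\Delta=m/2$ and is not even-pancyclic, although it is Hamiltonian: the edges at a vertex of $X$ have distinct colors, so every Hamiltonian cycle whose $X$-vertices belong alternately to $X_1$ and $X_2$ is alternating.

\section{All even lengths}\label{sec:pan}

We prove Theorem~\ref{thm:pan}. Increasing $t$ only weakens the hypothesis, so let $\frac14\le t<\frac12$. Put $t^*=\frac12(t+\frac12)$ and $\varepsilon=t^*-t>0$, so $t<t^*<\frac12$. Let $\Delta\le tm$. For $X'\subseteq X$ and $Y'\subseteq Y$ let $K[X',Y']$ be the complete bipartite subgraph on $X'\cup Y'$ with the inherited coloring.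

\subsection{Random subgraphs}

We use Hoeffding's inequality for sampling without replacement \cite{Hoeffding}: if $Z$ is a subset of an $m$-set with $|Z|=pm$ and $U$ is a uniformly random $\ell$-subset, then $|Z\cap U|$ exceeds $(p+\varepsilon)\ell$ with probability at most $e^{-2\varepsilon^2\ell}$.

\begin{lemma}\label{lem:sample}
Let $1\le\ell\le m$ and let $X'\subseteq X$, $Y'\subseteq Y$ be independent uniformly random $\ell$-subsets. Then $\Delta(K[X',Y'])>t^*\ell$ with probability at most $18\,\ell\,e^{-2\varepsilon^2\ell}$.
\end{lemma}

\begin{proof}
A vertex may see up to $m$ colors, and we need a bound that does not depend on $m$, so we first reduce the number of classes. Fix a vertex $v$ and consider the partition of the opposite side into the nonempty sets $N_\alpha(v)$. As long as two classes have size at most $tm/2$, merge them. At the end every class has size at most $tm$, and all but at most one have size greater than $tm/2$; so there are at most $2/t+1\le9$ classes. The sample on the opposite side is independent of the event that $v$ is sampled, and it meets a given class in more than $(t+\varepsilon)\ell=t^*\ell$ vertices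 with probability at most $e^{-2\varepsilon^2\ell}$. If $v$ has more than $t^*\ell$ edges of one color in $K[X',Y']$, this happens for one of its classes. Each of the $2m$ vertices is sampled with probability $\ell/m$, so the probability in question is at most $2m\cdot\frac\ell m\cdot9e^{-2\varepsilon^2\ell}$.
\end{proof}

Choose an integer $k\ge4$ such that $18\,\ell\,e^{-2\varepsilon^2\ell}<\frac12$ for all $\ell\ge k$, and let $L=\max\{k,\,m_0(t^*)+1\}$, where $m_0(t^*)$ is an integer as in Theorem~\ref{thm:ham}. Both $k$ and $L$ depend only on $t$.

\subsection{Long cycles}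

Let $L\le\ell\le m$. By Lemma~\ref{lem:sample} there are $\ell$-subsets $X',Y'$ with $\Delta(K[X',Y'])\le t^*\ell$. As $\ell>m_0(t^*)$, Theorem~\ref{thm:ham} gives an alternating cycle of length $2\ell$ in $K[X',Y']$.

\subsection{Short cycles}

It remains to find alternating cycles of length $2\ell$ for $2\le\ell<L$. One theta is not enough, since a longer cycle needs new vertices. We show that a positive proportion of all tuples are thetas, find a blow-up in which every vertex of the theta is replaced by many interchangeable copies, and wind around the blow-up.

\emph{Many thetas.} Let $m\ge k$. By Lemma~\ref{lem:sample}, at least half of the pairs $(X',Y')$ of $k$-subsets satisfy $\Delta(K[X',Y'])\le t^*k<k/2$, and then $K[X',Y']$ contains a theta by Lemma~\ref{lem:theta}. A theta has one of three \emph{types}: $v'\notin\{u_1,u_2\}$, $v'=u_1$, or $v'=u_2$. Some type occurs in at least $\frac16$ of all pairs $(X',Y')$; fix it. From now on $x,x',x'',u_1,u_2,v,v'$ are \emph{labels}, where $v'$ and $u_i$ are the same label if the type is $v'=u_i$. There are $3$ labels on the side of $X$ and $h\in\{3,4\}$ on the side of $Y$; let $q=3+h$.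 A theta of the fixed type assigns distinct vertices to distinct labels. It lies in $K[X',Y']$ for exactly $\binom{m-3}{k-3}\binom{m-h}{k-h}$ pairs $(X',Y')$. Since
\[
\binom mk\Big/\binom{m-j}{k-j}=\prod_{i=0}^{j-1}\frac{m-i}{k-i}\ge\Bigl(\frac mk\Bigr)^j\qquad(j\le k\le m),
\]
the number of thetas of the fixed type is at least
\[
\frac16\binom mk^2\Big/\Bigl[\binom{m-3}{k-3}\binom{m-h}{k-h}\Bigr]\ge\frac16\Bigl(\frac mk\Bigr)^{q}.
\]

\emph{The blow-up.} A $q$-uniform hypergraph is a family of $q$-subsets, called edges, of a vertex set. The hypergraph $K^{(q)}(s,\dots,s)$ has $q$ disjoint classes of $s$ vertices, and its edges are the \emph{transversals}, the sets with one vertex from each class.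

\begin{theorem}[Erd\H{o}s \cite{Erdos}]\label{thm:erdos}
For fixed $q,s$ and $\delta>0$ there is $N_0$ such that every $q$-uniform hypergraph on $N\ge N_0$ vertices with at least $\delta N^q$ edges contains $K^{(q)}(s,\dots,s)$.
\end{theorem}

Let $H$ be the $q$-uniform hypergraph whose vertex set consists of $q$ disjoint \emph{parts}, one copy of $X$ or $Y$ for each label, and which has one edge for each theta of the fixed type, formed by the vertex assigned to each label, taken in the part of that label. Every edge meets each part once. There are $N=qm$ vertices and at least $\delta N^q$ edges, with $\delta=\frac16(qk)^{-q}$. As $q\in\{6,7\}$, Theorem~\ref{thm:erdos} shows that $H$ contains $K^{(q)}(L,\dots,L)$ once $m$ is large in terms of $t$.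

The classes of this copy match the labels. Two vertices of the same class are completed to edges by the same $q-1$ vertices, one from each other class; these lie in $q-1$ different parts, so both vertices lie in the remaining part. Two vertices of different classes lie in a common edge, hence in different parts. So there is one class $V_\lambda$ for each label $\lambda$, which we regard as a subset of $X$ or $Y$ of size $L$, and every choice of one vertex from each $V_\lambda$ is a theta. The sets $V_\lambda$ are pairwise disjoint in $X\cup Y$: a vertex in $V_\lambda\cap V_\mu$ with $\lambda\ne\mu$ would give a theta that assigns the same vertex to two labels.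

\emph{Winding around the blow-up.} Let $2\le\ell<L$ and write $\ell=2i+3j$ with integers $i,j\ge0$ (take $j=0$ for even $\ell$ and $j=1$ for odd $\ell$). Form the cyclic sequence of $4i+6j=2\ell$ labels that consists of $i$ copies of the block $x\,v'\,x'\,v$ followed by $j$ copies of the block $x\,u_1\,x''\,u_2\,x'\,v$. For $\ell=5$ it is
\[
x\ v'\ x'\ v\ \ x\ u_1\ x''\ u_2\ x'\ v ,
\]
read cyclically. Labels of $X$ and of $Y$ alternate, so each label occurs at most $\ell<L$ times. Replace each occurrence of a label $\lambda$ by a new vertex of $V_\lambda$. Since the sets $V_\lambda$ are disjoint, this gives a cycle $C$ of length $2\ell$ in $K_{m,m}$.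

Every block begins with $x$ and ends with $x',v$. So three cyclically consecutive labels of the sequence form one of the triples
\begin{gather*}
(v,x,v'),\ (x,v',x'),\ (v',x',v),\ (x',v,x),\\
(v,x,u_1),\ (x,u_1,x''),\ (u_1,x'',u_2),\ (x'',u_2,x'),\ (u_2,x',v).
\end{gather*}
Each triple consists of three distinct labels that are consecutive on the $4$-cycle $x\,v'\,x'\,v$ (first line) or on the $6$-cycle $x\,u_1\,x''\,u_2\,x'\,v$ (second line). Here the overlap of the two cycles is used: the labels met when one block ends and the next begins are consecutive on one of them. Three consecutive vertices of $C$ lie in three different sets $V_\lambda$, so they extend to a choice of one vertex from each set, which is a theta. They are consecutive on one of its two alternating cycles, so the two edges of $C$ at the middle vertex differ in color. Hence $C$ is alternating.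

For $m$ large in terms of $t$ we have found alternating cycles of length $2\ell$ for $2\le\ell<L$ and for $L\le\ell\le m$. This proves Theorem~\ref{thm:pan}. \qed

\begin{thebibliography}{9}

\bibitem{survey}
\emph{Alternating cycles and paths in edge-coloured multigraphs: a survey},
\texttt{https://www.cs.rhul.ac.uk/\textasciitilde gutin/paperstsp/alt.pdf}.

\bibitem{Erdos}
Erd\H{o}s, \emph{On extremal problems of graphs and generalized graphs}, Israel J. Math. 2 (1964).

\bibitem{Hoeffding}
Hoeffding, inequality for sampling without replacement (1963).

\bibitem{KOT}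
K\"uhn, Osthus and Treglown, \emph{Hamiltonian degree sequences in digraphs}, J. Combin. Theory Ser. B 100 (2010).

\end{thebibliography}
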